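# Why left contexts alone cannot generate $\{a^nb^n\mid n\ge 1\}$

## 1. A guess about long left contexts

Consider a device that rewrites words by two kinds of moves. It may insert one letter right after a prescribed word, and it may delete one letter that stands right after a prescribed word. It may use auxiliary letters, as many kinds as we like, and erase them later. The prescribed words may be long. What can such a device generate?

The answer one would first guess is: everything. Auxiliary letters can carry signals, deletions can clean up, and long contexts can check local syntax, so with contexts long enough one expects all recursively enumerable languages. At the very least one expects the modest language $\{a^nb^n\mid n\ge1\}$: keep a marker between the two blocks, and each time an $a$ is added on the left, send a signal that adds a $b$ on the right.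

Let us make the device precise and then test this guess.

**Definition (insertion-deletion system).** An insertion-deletion system is a tuple $\Gamma=(V,T,A,I,D)$ with a finite alphabet $V$, a terminal alphabet $T\subseteq V$, a finite set $A\subseteq V^*$ of axioms, a finite set $I$ of insertion rules $(u,\alpha,v)_{ins}$ and a finite set $D$ of deletion rules $(u,\alpha,v)_{del}$, where $u,v,\alpha\in V^*$ and $\alpha\ne\lambda$ ($\lambda$ is the empty word). An insertion rule gives the step $w_1uvw_2\Rightarrow w_1u\alpha vw_2$, a deletion rule gives the step $w_1u\alpha vw_2\Rightarrow w_1uvw_2$. The generated language is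
$$L(\Gamma)=\{w\in T^*\mid x\Rightarrow^* w\text{ for some }x\in A\}.$$

**Definition (size).** $\Gamma$ has size $(n,m,m';p,q,q')$ if every insertion rule has $|\alpha|\le n$, $|u|\le m$, $|v|\le m'$ and every deletion rule has $|\alpha|\le p$, $|u|\le q$, $|v|\le q'$. The family of languages generated by systems of this size is $INS_n^{m,m'}DEL_p^{q,q'}$.

For example, with the rules $(a,b,\lambda)_{ins}$ and $(\lambda,a,\lambda)_{del}$ we have $a\Rightarrow ab\Rightarrow b$: first $b$ is inserted after an $a$, then the $a$ is deleted. This system has size $(1,1,0;1,0,0)$.

We study $INS_1^{m,0}DEL_1^{q,0}$: one letter at a time, and only a left context is checked. Write $RE$ for the family of recursively enumerable languages. In "On the Power and Universality of Biologically-inspired Models of Computation" (http://www.theses.fr/2015PESC1012/abes), Corollary 3.3.17 says that $INS_1^{1,0}DEL_1^{2,0}=INS_1^{2,0}DEL_1^{1,0}=INS_1^{m,0}DEL_1^{q,0}$ whenever $m\cdot q\ne0$ and $m+q>2$, and that these families contain non-context-free languages. So past a small threshold longer contexts bring nothing new, yet the families are not small. The same source conjectures that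
$$INS_1^{m,0}DEL_1^{q,0}\subsetneq RE\qquad\text{for all } m,q\in\mathbb N.$$

We shall prove this conjecture. Our first guess is therefore wrong, and wrong already for $\{a^nb^n\}$.

## 2. Three small tests

**No insertion contexts ($m=0$).** Suppose a system with $m=0$, and any deletion rules, generated $\{a^nb^n\mid n\ge1\}$. Take $n$ larger than the length of every axiom. A derivation of $a^nb^n$ must insert a letter $a$ at some step, since deletions never create letters. So $(\lambda,a,\lambda)_{ins}$ is a rule. But then $ab\Rightarrow aab$, and $aab$ would be generated. Contradiction.

**No deletions.** Letters outside $T$ never disappear, so every word in a derivation of a terminal word is itself terminal, hence lies in $L(\Gamma)$. Consecutive words differ in length by exactly $1$, but the words $a^nb^n$ have even length. So no step is possible, $L(\Gamma)\subseteq A$ is finite, and $\{a^nb^n\}$ is not generated.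

The second argument is only a parity obstruction. It says nothing about whether two blocks can be synchronized. Here is a more serious test.

**One letter of context, no deletions.** Let $\Gamma_1$ have $V=T=\{a,b,c,d\}$, $A=\{a\}$, $D=\emptyset$ and the insertion rules
$$(a,b,\lambda)_{ins},\quad (b,a,\lambda)_{ins},\quad (a,c,\lambda)_{ins},\quad (b,d,\lambda)_{ins}.$$
Let $L_1=L(\Gamma_1)$. The left block will alternate $a,b,a,b,\dots$, and the right block responds to each change of the last letter on the left.

*Fact 1. $(ab)^i(dc)^i\in L_1$ for all $i\ge1$.* Insert $c$ after the axiom $a$. Then alternately insert the next letter ($b,a,b,\dots$) right after the last letter of the $\{a,b\}$-prefix, and then $d$ (after a $b$) or $c$ (after an $a$) right after that prefix: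
$$a\Rightarrow ac\Rightarrow abc\Rightarrow abdc\Rightarrow abadc\Rightarrow abacdc\Rightarrow ababcdc\Rightarrow ababdcdc\Rightarrow\cdots$$

*Fact 2. If $x(dc)^j\in L_1$ with $x\in\{a,b\}^*$ and $j\ge1$, then $|x|\ge2j$.* Nothing is ever deleted, so each word of the derivation is a scattered subword of $x(dc)^j$ and has the form $x_ty_t$ with $x_t\in\{a,b\}^*$ and $y_t\in\{c,d\}^*$. A letter $c$ is inserted immediately after an $a$. Since the new word must again have all its $a,b$ before all its $c,d$, that $a$ is the last letter of $x_t$. In the same way $d$ is inserted only when $x_t$ ends in $b$, immediately after it. So new letters $c,d$ always enter at the left end of $y_t$, and $(dc)^j$ is built from right to left: $c,d,c,d,\dots$, with $2j$ letters in all. At these $2j$ moments the last letter of $x_t$ is $a,b,a,b,\dots$, so it changes at least $2j-1$ times. Each change needs an insertion into $x_t$. As $x_0=a$ has length $1$, we get $|x|\ge 1+(2j-1)=2j$.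

*Fact 3. $(ab)^j(dc)^i\in L_1$ whenever $j\ge i\ge1$.* Produce $(ab)^i(dc)^i$, and then extend the $\{a,b\}$-prefix at its end by $a,b,a,b,\dots$.

So this system enforces exactly one of two inequalities: in $(ab)^j(dc)^i$ we get $j\ge i$, and nothing forces $j\le i$. The reason is visible. The right block can be made to wait for the left block, because rules see what stands to the left. The left block cannot be made to wait for the right block, because no rule looks to the right. The left block is free to run ahead.

The rest of the talk turns this observation into a theorem.

## 3. The interchange theorem and its consequence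

Nothing will depend on deleting one letter at a time, so for the main theorem deletion strings may be long.

**Theorem A (interchange).** Let $L\in INS_1^{m,0}DEL_p^{q,0}$ for some $m,p,q\in\mathbb N$. For every infinite sequence $(x_i,y_i)_{i\ge1}$ of pairs of words with $x_iy_i\in L$ for all $i$, there are $i<j$ with $x_jy_i\in L$.

In words: some later left half goes with some earlier right half. This is the left block running ahead.

**Corollary (the conjecture).** $\{a^nb^n\mid n\ge1\}\notin INS_1^{m,0}DEL_p^{q,0}$ for all $m,p,q$. Hence $INS_1^{m,0}DEL_1^{q,0}\subsetneq RE$ for all $m,q$, and even $\bigcup_{m,p,q}INS_1^{m,0}DEL_p^{q,0}\subsetneq RE$.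

**Proof of the Corollary from Theorem A.** Suppose the language is in the family. Put $x_i=a^i$, $y_i=b^i$. Theorem A gives $i<j$ with $a^jb^i$ in the language, which is absurd. Every language of the families is in $RE$, since derivations can be enumerated effectively, and $\{a^nb^n\mid n\ge1\}\in RE$. So all the inclusions are strict. $\square$

The same argument excludes more languages.

* For $\{a^nb^r\mid r\ge n\}$ take $x_i=a^i$, $y_i=b^i$. With $i<j$ the word $a^jb^i$ has too few $b$'s.
* For $\{wcw\mid w\in\{a,b\}^*\}$ and $\{wcw^R\mid w\in\{a,b\}^*\}$ take $x_i=a^ic$, $y_i=a^i$. With $i<j$ the word $a^jca^i$ is in neither language.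

Since $\{a^nb^n\mid n\ge1\}$ has the linear grammar $S\to aSb\mid ab$ and is accepted by a deterministic automaton that counts up on $a$ and down on $b$, these families miss even linear deterministic one-counter languages.

It remains to prove Theorem A. Fix $\Gamma=(V,T,A,I,D)$ of size $(1,m,0;p,q,0)$. Its rules are $(u,\alpha,\lambda)_{ins}$ with $|\alpha|=1$ and $(u,\alpha,\lambda)_{del}$ with $|\alpha|\ge1$.

## 4. What a prefix tells the rest of the word

The purpose of this section is to replace a prefix, which can be arbitrarily long, by a finite amount of information.

Put $k=\max(m,q)$ and $Q=\{c\in V^*:|c|\le k\}$, a finite set. For $l\in V^*$ let $s(l)\in Q$ be the suffix of $l$ of length $\min(k,|l|)$. We call $s(l)$ the *state* of $l$. Put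
$$I_\alpha=\{c\in Q:\exists\,(u,\alpha,\lambda)_{ins}\in I,\ u\text{ a suffix of }c\},\qquad D_\alpha=\{c\in Q:\exists\,(u,\alpha,\lambda)_{del}\in D,\ u\text{ a suffix of }c\}.$$

For $\Gamma_1$ we have $k=1$ and $Q=\{\lambda,a,b,c,d\}$, the state of a nonempty word is its last letter, $I_b=I_c=\{a\}$ and $I_a=I_d=\{b\}$. When states are written next to each other as letters of a new word, I put them in brackets: $[a][b]$ is a word of length two over $Q$, and $[\lambda]$ is a word of length one.

**(P1)** $s(lv)=s(s(l)v)$. Hence $s(l)=s(\hat l)$ implies $s(lv)=s(\hat lv)$.

If $|l|\le k$, then $s(l)=l$ and there is nothing to show. If $|l|>k$, then $s(l)$ is the word of the last $k$ letters of $l$, and the last $k$ letters of $lv$ lie within $s(l)v$. The second sentence follows: $s(lv)=s(s(l)v)=s(s(\hat l)v)=s(\hat lv)$.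

**(P2)** $lv\Rightarrow l\alpha v$ by inserting $\alpha$ after the prefix $l$ if and only if $s(l)\in I_\alpha$; and $l\alpha v\Rightarrow lv$ by deleting $\alpha$ after the prefix $l$ if and only if $s(l)\in D_\alpha$.

Indeed every context $u$ has $|u|\le k$, so $u$ is a suffix of $l$ if and only if it is a suffix of $s(l)$.

One more remark, used all the time: since contexts are on the left, $l\Rightarrow l'$ implies $lv\Rightarrow l'v$ for every $v$.

## 5. Cutting a whole derivation at one place

The purpose of the next lemma is to view a derivation of $xy$ as two processes, one producing $x$ and one producing $y$, with a cut between them that is never crossed.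

**Lemma 1 (cut).** Let $w_0\Rightarrow w_1\Rightarrow\dots\Rightarrow w_\ell=xy$. There are factorizations $w_t=l_tr_t$ with $l_\ell=x$, $r_\ell=y$, such that for every $t<\ell$ one of the following holds.

* (L) $r_t=r_{t+1}$ and $l_t\Rightarrow l_{t+1}$.
* (R) $l_t=l_{t+1}$, and for some $v,v',\alpha$: either $r_t=vv'$, $r_{t+1}=v\alpha v'$ and $s(l_tv)\in I_\alpha$; or $r_t=v\alpha v'$, $r_{t+1}=vv'$ and $s(l_tv)\in D_\alpha$.

**Proof.** We go backwards from $t=\ell$, where the cut is prescribed. Suppose $w_{t+1}=l_{t+1}r_{t+1}$ is given.

**Insertion step.** Let $w_t=zz'$ and $w_{t+1}=z\alpha z'$ with $|\alpha|=1$ and the context a suffix of $z$. A single letter cannot straddle the cut, so $\alpha$ lies entirely in $l_{t+1}$ or entirely in $r_{t+1}$. In the first case $l_{t+1}=z\alpha z''$ with $z''$ a prefix of $z'$. Put $l_t=zz''$ and $r_t=r_{t+1}$. The context is a suffix of $z$, so $l_t\Rightarrow l_{t+1}$, and (L) holds. In the second case $z=l_{t+1}v$ and $r_{t+1}=v\alpha z'$. Put $l_t=l_{t+1}$ and $r_t=vz'$. By (P2), $s(l_tv)=s(z)\in I_\alpha$, and (R) holds with $v'=z'$.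

**Deletion step.** Let $w_t=z\alpha z'$ and $w_{t+1}=zz'$, with the context a suffix of $z$. Going backwards we put $\alpha$ back, and we may put it back on one side as a whole, whatever its length. If $|z|\le|l_{t+1}|$, then $l_{t+1}=zz''$. Put $l_t=z\alpha z''$ and $r_t=r_{t+1}$. The context is a suffix of $z$, so $l_t\Rightarrow l_{t+1}$, and (L) holds. If $|z|>|l_{t+1}|$, then $z=l_{t+1}v$ and $r_{t+1}=vz'$. Put $l_t=l_{t+1}$ and $r_t=v\alpha z'$. By (P2), $s(l_tv)=s(z)\in D_\alpha$, and (R) holds with $v'=z'$. $\square$

Exactly one of (L), (R) holds at each step, because (L) changes the length of the left part and (R) does not.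

**Example.** Take $a\Rightarrow ac\Rightarrow abc\Rightarrow abdc$ in $\Gamma_1$, with $x=ab$, $y=dc$. Going backwards from $ab\,|\,dc$ we find
$$a\,|\,\lambda\ \overset{(R)}{\Rightarrow}\ a\,|\,c\ \overset{(L)}{\Rightarrow}\ ab\,|\,c\ \overset{(R)}{\Rightarrow}\ ab\,|\,dc .$$

Note the asymmetry in the lemma. An (L)-step is a step of the left part alone: it is legal whatever stands on the right. An (R)-step needs the left part, but by (P1) only through its state: if $s(l_t)=s(\hat l)$, then $s(l_tv)=s(\hat lv)$, and the same (R)-step is legal next to $\hat l$.

## 6. Phase words, and why equality asks for too much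

We now record everything that the left part ever tells the right part. Given a derivation of $xy$ with a cut, group its steps into phases separated by the (L)-steps. Let
$$l_0\Rightarrow l_1\Rightarrow\dots\Rightarrow l_e=x$$
be the successive left parts (renumbered, one for each phase). During phase $h$, for $0\le h\le e$, the left part is constantly $l_h$ and the right part is changed by (R)-steps, possibly none, from $\rho_h$ to $\rho_{h+1}$. The (L)-step between phases $h$ and $h+1$ leaves the right part $\rho_{h+1}$ alone. Thus $l_0\rho_0\in A$ when the derivation starts at an axiom, and $\rho_{e+1}=y$. The *phase word* of the cut derivation is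
$$W=s(l_0)\,s(l_1)\cdots s(l_e),$$
a word over the finite alphabet $Q$.

In the example above, $e=1$, the left parts are $a$ and $ab$, the right part goes $\lambda\to c\to dc$, and $W=[a][b]$. For the derivation of $(ab)^i(dc)^i$ in Fact 1, the left parts are all nonempty prefixes of $(ab)^i$, and $W=([a][b])^i$.

A sensible person now tries the pigeonhole principle. Suppose two of our derivations, for $x_iy_i$ and $x_jy_j$, had the same initial right part $\rho_0$ and the same phase word. Then we could run the left process of one together with the right process of the other, phase by phase, and obtain both $x_jy_i$ and $x_iy_j$. For $\{a^nb^n\}$ this would be a contradiction.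

The trouble is that phase words have unbounded length. There are infinitely many of them, and nothing makes two of them equal. This is no defect of bookkeeping. For $L_1$ with $x_i=(ab)^i$, $y_i=(dc)^i$, no choice of derivations and cuts can give two indices $i<j$ the same $\rho_0$ and the same phase word, for that would yield $x_iy_j=(ab)^i(dc)^j\in L_1$, against Fact 2. An argument that swaps in both directions cannot succeed.

But we want only one direction. The right process is never obliged to act: in any phase it may do nothing. If the left process of $x_j$ passes through all the states that the right process of $y_i$ needs, in the right order, with any number of extra states in between, then the right process can sleep through the extras. So it is enough that $W_i$ is a scattered subword of $W_j$. And for this relation a theorem replaces the pigeonhole principle.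

## 7. Higman's lemma and the proof of Theorem A

A word $W$ is a *scattered subword* (or subsequence) of $W'$ if $W$ arises from $W'$ by erasing some of its letters. For example, $ab$ is a scattered subword of $acb$, but $ba$ is not.

**Higman's lemma** (G. Higman, *Ordering by divisibility in abstract algebras*, Proc. LMS 1952). If $Q$ is finite, every infinite sequence $W_1,W_2,\dots$ of words over $Q$ has $i<j$ such that $W_i$ is a scattered subword of $W_j$.

For completeness, here is a short proof. Call an infinite sequence bad if it has no such $i<j$, and suppose a bad sequence exists. Choose $W_1$ as short as possible among first terms of bad sequences, then $W_2$ as short as possible such that $W_1,W_2$ begin some bad sequence, and so on. The resulting sequence is bad, because a pair $i<j$ violating badness would already appear in an initial segment that begins a bad sequence. No $W_i$ is empty, since the empty word is a scattered subword of every word. As $Q$ is finite, infinitely many terms $W_{i_1},W_{i_2},\dots$ with $i_1<i_2<\cdots$ begin with the same letter $c$, say $W_{i_n}=cW'_n$. Consider $W_1,\dots,W_{i_1-1},W'_1,W'_2,\dots$. If $W'_n$ were a scattered subword of $W'_{n'}$ with $n<n'$,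 then $W_{i_n}$ would be one of $W_{i_{n'}}$. If $W_g$ with $g<i_1$ were a scattered subword of $W'_n$, it would be one of $W_{i_n}$. And no $W_g$ is a scattered subword of $W_{g'}$ for $g<g'<i_1$. So this sequence is bad, although its term number $i_1$ is shorter than $W_{i_1}$. This contradicts the choice of $W_{i_1}$. $\square$

**Proof of Theorem A.** Let $\Gamma$ generate $L$.

**Step 1: choose derivations and make their starts agree.** For each $i$ fix a derivation of $x_iy_i$ from an axiom and a cut of it by Lemma 1 with $x=x_i$, $y=y_i$. This gives left parts $l^i_0\Rightarrow\dots\Rightarrow l^i_{e_i}=x_i$, right parts $\rho^i_0,\dots,\rho^i_{e_i+1}=y_i$ and a phase word $W_i=s(l^i_0)\cdots s(l^i_{e_i})$. Each $\rho^i_0$ is a suffix of an axiom, and $A$ is finite. So we may pass to an infinite subsequence on which $\rho^i_0=\rho_0$ is constant.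

**Step 2: find the two indices.** By Higman's lemma there are $i<j$ in the subsequence and a strictly increasing map $f:\{0,\dots,e_i\}\to\{0,\dots,e_j\}$ with
$$s(l^i_h)=s(l^j_{f(h)})\qquad\text{for all }h.\tag{1}$$

**Step 3: combine the left process of $x_j$ with the right process of $y_i$.** Start from $l^j_0\rho_0=l^j_0\rho^j_0\in A$. Perform the (L)-steps $l^j_0\Rightarrow l^j_1\Rightarrow\dots\Rightarrow l^j_{e_j}$ on the left part. Whenever the left part has become $l^j_{f(h)}$, for $h=0,1,\dots,e_i$, perform the (R)-steps of phase $h$ of the $i$-th derivation, which change the right part from $\rho^i_h$ to $\rho^i_{h+1}$. In all other phases leave the right part unchanged. Because $f$ is strictly increasing, the phases of the $i$-th derivation are carried out in their order, each exactly once, and each starts with the right part it expects.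

**Step 4: check legality.** The (L)-steps are legal whatever stands to the right. An (R)-step of phase $h$ that inserts or deletes $\alpha$ after the prefix $v$ of the right part was legal in the $i$-th derivation because $s(l^i_hv)\in I_\alpha$ or $s(l^i_hv)\in D_\alpha$, respectively. By (1) and (P1), $s(l^j_{f(h)}v)=s(l^i_hv)$. So by (P2) it is legal here.

**Step 5: read off the result.** The derivation ends with $l^j_{e_j}\rho^i_{e_i+1}=x_jy_i$. This word lies in $T^*$, because $x_jy_j$ and $x_iy_i$ do. Hence $x_jy_i\in L$. $\square$

**Example.** In $L_1$, with $i=1$ and $j=2$: $W_1=[a][b]$, $W_2=[a][b][a][b]$, and $f(0)=0$, $f(1)=1$ is an embedding. The combined derivation is $a\Rightarrow ac\Rightarrow abc\Rightarrow abdc\Rightarrow abadc\Rightarrow ababdc$, where the right process sleeps during the last two phases.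

With Theorem A, the Corollary of Section 3 and the conjecture are proved.

## 8. Insertion length, direction, and mirror images

We now check that neither the hypothesis nor the conclusion of Theorem A can be relaxed in the obvious ways.

**Insertion length $1$ is necessary.** Take $V=T=\{a,b\}$, $A=\{\lambda\}$, $I=\{(\lambda,ab,\lambda)_{ins}\}$, $D=\emptyset$, a system of size $(2,0,0;0,0,0)$. Every generated word has as many $a$'s as $b$'s, and every $a^ib^i$ is generated by inserting $ab$ in the middle again and again. With $x_i=a^i$, $y_i=b^i$ the conclusion of Theorem A fails, since $a^jb^i$ with $i<j$ is unbalanced. So Theorem A holds for all deletion lengths $p$ but fails at insertion length $2$, even without contexts and deletions. The place where the proof breaks is the insertion step of Lemma 1: in $\lambda\Rightarrow ab$ with cut $a\,|\,b$, the inserted string straddles the cut.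

**The direction cannot be reversed.** This is so already for $INS_1^{1,0}$ without deletions. With $x_i=(ab)^i$ and $y_i=(dc)^i$ we have $x_iy_i\in L_1$ by Fact 1. By Fact 2, $x_iy_j\notin L_1$ for all $i<j$, because $|x_i|=2i<2j$. So "$x_jy_i$" cannot be replaced by "$x_iy_j$" in Theorem A.

**Mirror images.** For $m\ge1$ and all $p,q$, the family $INS_1^{m,0}DEL_p^{q,0}$ is not closed under mirror image, and it differs from its right-context counterpart $INS_1^{0,m}DEL_p^{0,q}$.

To see this, note that $L_1$ lies in the family. Let $L_1^R$ be its mirror image, and put $x'_i=(cd)^i$, $y'_i=(ba)^i$. The mirror image of $x'_jy'_i=(cd)^j(ba)^i$ is $(ab)^i(dc)^j$. So $x'_iy'_i\in L_1^R$ for all $i$ by Fact 1, while $x'_jy'_i\in L_1^R$ would mean $(ab)^i(dc)^j\in L_1$, which is false for $j>i$ by Fact 2. Hence $L_1^R$ violates the conclusion of Theorem A and lies in no family $INS_1^{m,0}DEL_p^{q,0}$. On the other hand, reversing all rules of $\Gamma_1$, for example $(a,b,\lambda)_{ins}$ to $(\lambda,b,a)_{ins}$, gives a system for $L_1^R$ of size $(1,0,1;0,0,0)$, so $L_1^R\in INS_1^{0,m}DEL_p^{0,q}$.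

## 9. Regular left contexts and regular axiom sets

The proof of Theorem A used the suffix map $s$ only through two facts: $s(l)=s(\hat l)$ implies $s(lv)=s(\hat lv)$, and whether a rule applies depends only on $s$ of the prefix before the changed position. So the theorem extends as follows.

**Theorem A for regular contexts.** Let $s:V^*\to Q$ be the state map of any finite deterministic automaton that recognizes a language $A$ via some set of states. Let $I_a\subseteq Q$ for $a\in V$ and $D_\alpha\subseteq Q$ for $\alpha\in V^+$ be arbitrary sets; infinitely many $D_\alpha$ may be nonempty. Let $lv\Rightarrow lav$ if and only if $s(l)\in I_a$, and $l\alpha v\Rightarrow lv$ if and only if $s(l)\in D_\alpha$. Then the language of all $w\in T^*$ derivable from words of $A$ satisfies the conclusion of Theorem A.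

**Proof.** The first fact holds because the automaton is deterministic, the second by definition. Lemma 1 goes through verbatim. Its conclusion "$l_t\Rightarrow l_{t+1}$" still holds, because applicability depends only on the prefix $z$ before the changed position, and this prefix lies within $l_t$ in those cases. Steps 2–5 are unchanged except for the start of the combined derivation. Here $A$ may be infinite, so we cannot make $\rho^i_0$ constant. Instead, pass in Step 1 to an infinite subsequence on which $s(l^i_0)$ is constant, which is possible as $Q$ is finite, and start in Step 3 from $l^j_0\rho^i_0$. Since $s(l^j_0)=s(l^i_0)$, we have $s(l^j_0\rho^i_0)=s(l^i_0\rho^i_0)$. The word $l^i_0\rho^i_0$ is in $A$, and membership in $A$ depends only on the state, so $l^j_0\rho^i_0\in A$. $\square$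

## 10. Membership is decidable when $p=1$

Theorem A exhibits a simple language outside the families. Can these families contain complicated languages, say non-recursive ones? For deletion of single letters the answer is no. Let $REC$ be the family of recursive languages.

**Theorem B.** There is an algorithm which, given a system $\Gamma$ of size $(1,m,0;1,q,0)$ and $w\in T^*$, decides whether $w\in L(\Gamma)$. Consequently $\bigcup_{m,q}INS_1^{m,0}DEL_1^{q,0}\subsetneq REC$, and strictness is witnessed by $\{a^nb^n\mid n\ge1\}$.

The obvious approach is to search through derivations. Without deletions it works, since no word longer than $w$ can occur. With deletions the intermediate words may be longer than $w$, no bound on their length is in sight, and the search alone never certifies a negative answer.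

The way out is to read a derivation in the other direction. Imagine the derivation drawn as a diagram, with time running downwards and one vertical column for each letter occurrence that ever exists, alive from its birth to its death. Instead of following the diagram row by row in time, sweep it column by column from left to right. Since contexts are on the left, the births and deaths in a column depend only on the columns to its left, and only through the sequence, in time, of the states of the prefix. That sequence is a word over $Q$, and Higman's lemma applies to it.

We keep $k,Q,s,I_a,D_a$ from Section 4; all of them are computable from $\Gamma$. As $A$ is finite, it suffices to decide $z\Rightarrow^*w$ for a given $z\in A$. For $c\in Q$ and $a\in V$ put $\delta(c,a)=s(ca)$, so that $s(la)=\delta(s(l),a)$ by (P1). Extend $\delta(\cdot,a)$ letter by letter: $\delta(c_1\cdots c_r,a)=\delta(c_1,a)\cdots\delta(c_r,a)$.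

### 10.1. The column machine

The purpose of this part is to define a transition system whose moves add one column at the right end of what has been swept so far.

**Configurations** are triples $(g,h,\sigma)$ where $g$ is a suffix of $z$, $h$ is a suffix of $w$, and $\sigma=c_1\cdots c_r$ is a nonempty word over $Q$, called the stream. Here $g$ and $h$ are the parts of $z$ and $w$ still to be swept, and $\sigma$ lists in time the states of the swept part.

**Transitions**, for $a\in V$ and positions $i,j\in\{1,\dots,r\}$:

1. $(g,h,\sigma)\to(g,h,\;c_1\cdots c_i\,\delta(c_i\cdots c_j,a)\,c_j\cdots c_r)$ if $i\le j$, $c_i\in I_a$, $c_j\in D_a$. (The letter is inserted and later deleted.)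
2. $(ag,h,\sigma)\to(g,h,\;\delta(c_1\cdots c_j,a)\,c_j\cdots c_r)$ if $c_j\in D_a$. (A letter of $z$ that is deleted.)
3. $(g,ah,\sigma)\to(g,h,\;c_1\cdots c_i\,\delta(c_i\cdots c_r,a))$ if $c_i\in I_a$. (The letter is inserted and survives into $w$.)
4. $(ag,ah,\sigma)\to(g,h,\;\delta(c_1\cdots c_r,a))$. (A letter of $z$ that survives into $w$.)

The initial configuration is $\gamma_0=(z,w,[\lambda])$, whose stream is the one-letter word with letter $s(\lambda)$. All configurations $(\lambda,\lambda,\sigma)$ are called *final*.

**Example.** Take $V=T=\{a,b\}$ with the rules $(a,b,\lambda)_{ins}$, $(\lambda,a,\lambda)_{del}$, and $z=a$, $w=b$. Here $k=1$, $I_b=\{a\}$ and $D_a=Q$. Type 2 with $j=1$ leads from $(a,b,[\lambda])$ to $(\lambda,b,[a][\lambda])$. Type 3 for the letter $b$ with $i=1$ leads to $(\lambda,\lambda,[a][b][b])$, which is final. The three states are those of the words in $a\Rightarrow ab\Rightarrow b$.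

### 10.2. Reachability of a final configuration implies $z\Rightarrow^*w$

Here we show that the machine never reports a false derivation. The tool is an invariant.

**Invariant.** If $(g,h,c_1\cdots c_r)$ is reachable from $\gamma_0$, and $z=z'g$, $w=w'h$, then there are words $l^1,\dots,l^r$ with $l^1=z'$, $l^r=w'$, $s(l^t)=c_t$ for all $t$, and $l^t=l^{t+1}$ or $l^t\Rightarrow l^{t+1}$ for all $t<r$.

For $\gamma_0$ take $r=1$ and $l^1=\lambda$. If the invariant holds for a configuration, then after a transition it holds with the following new sequence:

* type 1: $l^1,\dots,l^i,\ l^ia,\dots,l^ja,\ l^j,\dots,l^r$;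
* type 2: $l^1a,\dots,l^ja,\ l^j,\dots,l^r$;
* type 3: $l^1,\dots,l^i,\ l^ia,\dots,l^ra$;
* type 4: $l^1a,\dots,l^ra$.

The states are correct because $s(l^ta)=\delta(c_t,a)$. The consecutive pairs are correct because $l^i\Rightarrow l^ia$ when $c_i\in I_a$, $l^ja\Rightarrow l^j$ when $c_j\in D_a$, and $l\Rightarrow l'$ implies $la\Rightarrow l'a$. The ends are correct: in types 2 and 4 the letter $a$ moves from $g$ to $z'$ and the first word becomes $l^1a=z'a$, while in types 1 and 3 both $g$ and the first word are unchanged. In types 3 and 4 the letter $a$ moves from $h$ to $w'$ and the last word becomes $l^ra=w'a$, while in types 1 and 2 both $h$ and the last word are unchanged.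

For a reachable final configuration, $z'=z$ and $w'=w$, and the sequence $l^1,\dots,l^r$ shows $z\Rightarrow^*w$.

### 10.3. An order on configurations, and monotonicity

For the converse, and for the algorithm, we need to compare streams. The machine starts with a stream of length one and does not know in advance how many moments of time it will need. So the comparison should ignore repetitions as well as omissions.

**Definition (order).** For nonempty words $\sigma,\tau$ over $Q$ let $\sigma\preceq\tau$ if there is a weakly increasing map $f$ from the positions of $\sigma$ to those of $\tau$ that preserves letters. Let $(g,h,\sigma)\preceq(g',h',\tau)$ if and only if $g=g'$, $h=h'$ and $\sigma\preceq\tau$.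

For example, $[a][a][b]\preceq[a][c][b]$, via $f(1)=f(2)=1$, $f(3)=3$. The relation is reflexive and transitive (compose the maps), and it is decidable, since there are finitely many maps to try. If $\sigma$ is a scattered subword of $\tau$, then $\sigma\preceq\tau$.

**Finite bases.** For a set $B$ of configurations let $\uparrow\!B$ be the set of all configurations $\gamma$ with $\beta\preceq\gamma$ for some $\beta\in B$. A set $U$ is upward closed if $U=\uparrow\!U$. Every infinite sequence $\gamma_1,\gamma_2,\dots$ of configurations has $i<j$ with $\gamma_i\preceq\gamma_j$: there are finitely many pairs $(g,h)$, so pass to a subsequence with $(g,h)$ constant and apply Higman's lemma to the streams. Consequently every upward closed $U$ equals $\uparrow\!B$ for some finite $B\subseteq U$. Otherwise we could choose successively $\gamma_n\in U$ outside $\uparrow\!\{\gamma_1,\dots,\gamma_{n-1}\}$, and this sequence would have no $i<j$ with $\gamma_i\preceq\gamma_j$.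

**Monotonicity.** If $\gamma\preceq\gamma'$ and $\gamma\to\eta$, then $\gamma'\to\eta'$ for some $\eta'\succeq\eta$.

Let $\gamma=(g,h,c_1\cdots c_r)$ and $\gamma'=(g,h,\tau_1\cdots\tau_{r'})$, with the map $f$ satisfying $\tau_{f(t)}=c_t$. For a type 1 transition at $i\le j$, use the positions $f(i)\le f(j)$ in $\gamma'$. This is allowed, since $\tau_{f(i)}=c_i\in I_a$ and $\tau_{f(j)}=c_j\in D_a$. The new streams are
$$c_1\cdots c_i\;\delta(c_i\cdots c_j,a)\;c_j\cdots c_r\qquad\text{and}\qquad \tau_1\cdots\tau_{f(i)}\;\delta(\tau_{f(i)}\cdots\tau_{f(j)},a)\;\tau_{f(j)}\cdots\tau_{r'} .$$
Apply $f$ in each of the three blocks: it maps $\{1,\dots,i\}$ into $\{1,\dots,f(i)\}$, $\{i,\dots,j\}$ into $\{f(i),\dots,f(j)\}$ and $\{j,\dots,r\}$ into $\{f(j),\dots,r'\}$, weakly increasing and preserving letters. Together these maps show that the first stream is $\preceq$ the second. For type 2 use $f(j)$, with the last two blocks starting from positions $1$ and $f(j)$; for type 3 use $f(i)$; for type 4 no position is needed. The blockwise argument is the same.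

### 10.4. If $z\Rightarrow^*w$, a final configuration is reachable

Here we turn a derivation into a run of the machine. Let $z=w_0\Rightarrow\dots\Rightarrow w_\ell=w$.

**Step 1: list the columns.** Start with one column for each letter of $z$, in order. When a letter is inserted after a prefix $l$ of $w_t$, place a new column immediately after the column of the last letter of $l$, or first of all if $l=\lambda$. A deleted letter keeps its column, now dead. At the end we have columns $1,\dots,N$ from left to right. Column $n$ has a letter $a_n$ and is alive exactly at the times $b_n,b_n+1,\dots,d_n-1$ within $\{0,\dots,\ell\}$, where $b_n=0$ for letters of $z$ and $d_n=\ell+1$ for letters of $w$. The word $w_t$ is the product, from left to right, of the letters alive at time $t$. A letter is alive at its time of birth, so $b_n\le d_n-1$.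

**Step 2: record the states.** Let $\sigma_n(t)$ be the state $s$ of the word formed by the letters in columns $\le n$ that are alive at time $t$, and let $\sigma_n=\sigma_n(0)\sigma_n(1)\cdots\sigma_n(\ell)$, a word over $Q$. For $n\ge1$,
$$\sigma_n(t)=\begin{cases}\delta(\sigma_{n-1}(t),a_n)&\text{if column }n\text{ is alive at time }t,\\ \sigma_{n-1}(t)&\text{otherwise.}\end{cases}\tag{2}$$

*Births.* Let $b_n\ge1$. Then $a_n$ was inserted in the step $w_{b_n-1}\Rightarrow w_{b_n}$ after a prefix $l$ of $w_{b_n-1}$. When column $n$ was placed, the alive letters to its left were exactly those of $l$. Columns placed later to its left are not yet alive at the times $b_n-1$ and $b_n$. So the letters in columns $\le n-1$ alive at time $b_n-1$ form $l$, and they form $l$ also at time $b_n$, because the only event of this step is in column $n$. Hence $\sigma_{n-1}(b_n-1)=\sigma_{n-1}(b_n)=s(l)\in I_{a_n}$.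

*Deaths.* Let $d_n\le\ell$. Then $a_n$ was deleted in the step $w_{d_n-1}\Rightarrow w_{d_n}$ after the prefix $l$ of $w_{d_n-1}$ formed by the alive letters in columns $\le n-1$. Again the only event is in column $n$; this is where $p=1$ is used. Hence $\sigma_{n-1}(d_n-1)=\sigma_{n-1}(d_n)=s(l)\in D_{a_n}$.

**Step 3: one transition per column.** Let $g_n$ and $h_n$ be the words formed by the letters of $z$ and of $w$, respectively, in columns $>n$. Index the positions of $\sigma_{n-1}$ by the times $0,\dots,\ell$. Apply to $(g_{n-1},h_{n-1},\sigma_{n-1})$ the transition for the letter $a_n$ in which the birth, if $b_n\ge1$, is at the position of time $b_n$, and the death, if $d_n\le\ell$, is at the position of time $d_n-1$. Its type is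

* type 1 if $b_n\ge1$ and $d_n\le\ell$;
* type 2 if $b_n=0$ and $d_n\le\ell$;
* type 3 if $b_n\ge1$ and $d_n=\ell+1$;
* type 4 if $b_n=0$ and $d_n=\ell+1$.

It is allowed by Step 2 and $b_n\le d_n-1$. Column $n$ contributes its letter to $g_{n-1}$ exactly if $b_n=0$, and to $h_{n-1}$ exactly if $d_n=\ell+1$. So the transition leads to $(g_n,h_n,\sigma')$ for some stream $\sigma'$. In type 1,
$$\sigma'=\sigma_{n-1}(0)\cdots\sigma_{n-1}(b_n)\;\;\delta\bigl(\sigma_{n-1}(b_n)\cdots\sigma_{n-1}(d_n-1),a_n\bigr)\;\;\sigma_{n-1}(d_n-1)\cdots\sigma_{n-1}(\ell),$$
whereas by (2)
$$\sigma_n=\sigma_{n-1}(0)\cdots\sigma_{n-1}(b_n-1)\;\;\delta\bigl(\sigma_{n-1}(b_n)\cdots\sigma_{n-1}(d_n-1),a_n\bigr)\;\;\sigma_{n-1}(d_n)\cdots\sigma_{n-1}(\ell).$$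
So $\sigma'$ is $\sigma_n$ with two letters added: the last letter $\sigma_{n-1}(b_n)$ of the first block, which repeats $\sigma_{n-1}(b_n-1)=\sigma_n(b_n-1)$, and the first letter $\sigma_{n-1}(d_n-1)$ of the third block, which repeats $\sigma_{n-1}(d_n)=\sigma_n(d_n)$. In type 2 only the second addition occurs, in type 3 only the first, and in type 4 we have $\sigma'=\sigma_n$. In all cases $\sigma_n$ is a scattered subword of $\sigma'$, so $\sigma_n\preceq\sigma'$.

**Step 4: assemble the run.** We show by induction on $n$ that from $\gamma_0$ one reaches some configuration $\succeq(g_n,h_n,\sigma_n)$. For $n=0$: $g_0=z$, $h_0=w$, and $\sigma_0$ consists of $\ell+1$ copies of the letter $s(\lambda)$. The map that sends all positions to the single position of $[\lambda]$ shows $\sigma_0\preceq[\lambda]$, so $(g_0,h_0,\sigma_0)\preceq\gamma_0$. Here we use that the maps in the order need only be weakly increasing. For the step from $n-1$ to $n$: let $\gamma\succeq(g_{n-1},h_{n-1},\sigma_{n-1})$ be reachable. By Step 3, $(g_{n-1},h_{n-1},\sigma_{n-1})\to(g_n,h_n,\sigma')\succeq(g_n,h_n,\sigma_n)$. By monotonicity, $\gamma\to\eta'$ with $\eta'\succeq(g_n,h_n,\sigma')\succeq(g_n,h_n,\sigma_n)$. For $n=N$ we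 have $g_N=h_N=\lambda$, so the configuration reached is final.

Together with 10.2 this proves:

**Claim.** $z\Rightarrow^*w$ if and only if a final configuration is reachable from $\gamma_0$.

### 10.5. Two searches in parallel

A positive answer is certified by a derivation. The purpose of the second search is to certify a negative answer by a finite object.

Run in parallel:

(i) a search for a derivation $z\Rightarrow^*w$;

(ii) a search for a finite set $B$ of configurations such that

* $(\lambda,\lambda,[c])\in B$ for all $c\in Q$;
* $\gamma_0\notin\ \uparrow\!B$;
* (*) every configuration that has a transition into $\uparrow\!B$ lies in $\uparrow\!B$.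

By the first condition $\uparrow\!B$ contains all final configurations: if $c$ is the first letter of $\sigma$, then $(\lambda,\lambda,[c])\preceq(\lambda,\lambda,\sigma)$.

**Condition (*) is decidable.** The first two conditions can be checked directly, but (*) speaks of infinitely many configurations. We show that short streams suffice. Suppose $(g,h,\sigma)\to(g',h',\sigma')\succeq(g',h',\tau)$ with $(g',h',\tau)\in B$. Every position of $\sigma'$ originates from a position of $\sigma$: it carries $c_t$ or $\delta(c_t,a)$ for some $t$. Keep in $\sigma$ only the origins of those positions of $\sigma'$ that are used by the map from $\tau$ to $\sigma'$, together with the at most two positions at which the transition is applied. Let $\sigma_*$ be the resulting scattered subword of $\sigma$. Since $\tau$ is nonempty, at least one position is kept, so $1\le|\sigma_*|\le|\tau|+2$, and $\sigma_*\preceq\sigma$. The same transition, at the same kept positions, applies to $(g,h,\sigma_*)$. The new stream consists of exactly those positions of $\sigma'$ whose origins were kept, in the same order. It therefore contains all positions used by the map from $\tau$, so it is $\succeq\tau$. Thus $(g,h,\sigma_*)$ also has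 a transition into $\uparrow\!B$.

Now suppose (*) holds for all configurations with stream length at most $2+\max\{|\tau|:(\cdot,\cdot,\tau)\in B\}$. Then $(g,h,\sigma_*)\in\ \uparrow\!B$, and hence $(g,h,\sigma)\in\ \uparrow\!B$, because $(g,h,\sigma_*)\preceq(g,h,\sigma)$. So (*) holds if and only if it holds for these finitely many configurations. Each of them has finitely many transitions, so this can be checked.

**Correctness.** Suppose (ii) succeeds with $B$. By (*), no transition leads from outside $\uparrow\!B$ into $\uparrow\!B$. As $\gamma_0\notin\ \uparrow\!B$ and all final configurations are in $\uparrow\!B$, no final configuration is reachable from $\gamma_0$, and by the Claim $z\not\Rightarrow^*w$.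

Conversely suppose $z\not\Rightarrow^*w$. Let $G$ be the set of configurations from which a final one is reachable.

* $G$ is upward closed. If $\gamma\in G$ and $\gamma\preceq\gamma'$, apply monotonicity along the run from $\gamma$ to a final configuration. It gives a run from $\gamma'$ to a configuration $\succeq$ a final one, and such a configuration is final, because the order requires equal first and second components.
* $G$ contains all final configurations (runs of length $0$).
* Every configuration with a transition into $G$ lies in $G$.
* $\gamma_0\notin G$, by the Claim.

By 10.3, $G=\uparrow\!B$ for some finite $B$. Add all $(\lambda,\lambda,[c])$, $c\in Q$, to $B$. They are in $G$, so $\uparrow\!B=G$ still. This $B$ satisfies all the conditions, and (ii) will find such a set.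

So exactly one of the two searches terminates, and it gives the answer. Doing this for each $z\in A$ decides whether $w\in L(\Gamma)$. Hence all languages in $\bigcup_{m,q}INS_1^{m,0}DEL_1^{q,0}$ are recursive. The inclusion in $REC$ is strict, because $\{a^nb^n\mid n\ge1\}$ is recursive but, by the Corollary of Section 3, lies in none of these families. $\square$
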